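\title{The matching condition can fail for continuous coercive integrands}

\begin{abstract}
Let $L$ be a $p$-coercive integrand on $m\times N$ matrices with values in $[0,\infty]$. The matching condition (M) asks that every sequence of bounded energy converging to an affine map can be replaced, at asymptotically no extra energy, by maps with exactly affine boundary values. We show that (M) can fail for continuous $L$. Counterexamples exist for all $N\ge2$, $m\ge6$ and $p>1$, and they can be chosen $W^{1,p}$-quasi-convex. They rest on a rigidity theorem: for an explicit two-dimensional torus $K$ of $6\times2$ matrices, no map on a square with small affine boundary values has its gradient in a fixed small neighborhood of $K$, although $0$ is a uniform limit of maps with gradient in $K$. When $\min(m,N)=1$, condition (M) holds for every continuous $p$-coercive integrand.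
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The matching condition}

Let $m,N\ge1$ be integers, let $\mathbb M$ be the space of real $m\times N$ matrices with the Euclidean norm, and let $p>1$ be real. A function $L:\mathbb M\to[0,\infty]$ is \emph{$p$-coercive} if $L(\xi)\ge c|\xi|^p$ for some $c>0$ and all $\xi$. It is \emph{continuous} if $L(\xi_n)\to L(\xi)$ whenever $\xi_n\to\xi$, the value $\infty$ included; then the set $\{L<\infty\}$ is open and $L$ blows up at its boundary. Put $Y=\,]-\frac12,\frac12[^N$, let $l_\xi(y)=\xi y$ be the linear map with gradient $\xi$, and set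
\[
I(u)=\int_YL(\nabla u(y))\,dy,\qquad u\in W^{1,p}(Y;\mathbb R^m).
\]
As usual, $W^{1,p}_0(\Omega)$ is the closure of $C_c^\infty(\Omega)$ in $W^{1,p}(\Omega)$. The \emph{matching condition} is the following property of $L$.

\medskip
\noindent\textbf{(M)}\quad\emph{For every $\xi\in\mathbb M$ and every sequence $\{u_n\}\subset W^{1,p}(Y;\mathbb R^m)$ with $u_n\to l_\xi$ in $L^p(Y;\mathbb R^m)$ and $\limsup_nI(u_n)<\infty$, there are a subsequence (not relabeled) and a sequence $\{\phi_n\}\subset l_\xi+W^{1,p}_0(Y;\mathbb R^m)$ such that}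
\[
\liminf_{n\to\infty}\,\{I(u_n)-I(\phi_n)\}\ge0 .
\]
\medskip

Since $I(u_n)<\infty$ for large $n$, the differences are well defined in $[-\infty,\infty)$. The condition says that imposing the boundary values of the limit costs nothing.

Condition (M) is one half of a criterion for lower semicontinuity. Let $\Omega\subset\mathbb R^N$ be bounded and open with $|\partial\Omega|=0$, and let $E(u)=\int_\Omega L(\nabla u(x))\,dx$ on $W^{1,p}(\Omega;\mathbb R^m)$. The integrand $L$ is \emph{$W^{1,p}$-quasi-convex} if
\[
\int_\Omega L(\nabla\phi(x))\,dx\ge|\Omega|\,L(\xi)\qquad\text{for all }\xi\in\mathbb M\text{ and all }\phi\in l_\xi+W^{1,p}_0(\Omega;\mathbb R^m).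
\]
By a theorem of Sychev, for continuous $p$-coercive $L$ the functional $E$ is lower semicontinuous with respect to strong convergence in $L^p(\Omega;\mathbb R^m)$ if and only if $L$ is $W^{1,p}$-quasi-convex and (M) holds. The division of labor is visible when $\Omega=Y$ and the limit is affine. Quasi-convexity compares $l_\xi$ only with maps that have the same boundary values, and (M) reduces a general sequence to such maps: along a subsequence, $I(u_n)\ge I(\phi_n)-o(1)\ge L(\xi)-o(1)$.

If (M) held for every continuous integrand, the criterion would reduce to quasi-convexity alone. The question posed in \cite{NRT} is whether this is so: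

\begin{quote}
\emph{Does \textup{(M)} hold for all $m,N\ge1$, all $p>1$ and all continuous $p$-coercive $L:\mathbb M\to[0,\infty]$?}
\end{quote}

\subsection{Three simple cases}

The simplest cases suggest the answer yes.

\begin{example}[$p$-growth]\label{ex:growth}
Suppose that also $L\le C(1+|\cdot|^p)$. Then (M) holds by a cut-off. Let $u_n$ be as in (M) and $A=\sup_n\int_Y|\nabla u_n|^p$, which is finite by coercivity. Fix $j\ge2$ and cut the strip $\{1-\frac2j\le2|y|_\infty<1-\frac1j\}$ into $j$ layers $\{1-\frac2j+\frac{i-1}{j^2}\le2|y|_\infty<1-\frac2j+\frac i{j^2}\}$, where $|\cdot|_\infty$ is the sup-norm. On one layer $\int|\nabla u_n|^p\le A/j$. Let $\theta$ be Lipschitz, $0\le\theta\le1$, equal to $1$ inside that layer and $0$ outside it, with $|\nabla\theta|\le2j^2$, and put $\phi=l_\xi+\theta(u_n-l_\xi)$. Then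
\[
\nabla\phi=\theta\nabla u_n+(1-\theta)\xi+(u_n-l_\xi)\otimes\nabla\theta ,
\]
and $\phi\neq u_n$ only on a set of measure at most $2N/j$, so $I(\phi)\le I(u_n)+C'\big(j^{-1}+j^{2p}\|u_n-l_\xi\|_{L^p}^p\big)$ with $C'$ independent of $n$ and $j$. It remains to let $j=j_n\to\infty$ slowly. When $L$ takes the value $\infty$ the argument breaks down, because $\theta\nabla u_n+(1-\theta)\xi$ may leave the set $\{L<\infty\}$.
\end{example}

\begin{example}[a Borel integrand without (M)]\label{ex:borel}
Let $m=1$, $N=2$, $L(\pm e_1)=1$ and $L=\infty$ elsewhere. The functions $u_n(y)=\frac1n\operatorname{dist}(ny_1,\mathbb Z)$ tend to $0$ uniformly and $I(u_n)=1$. If $\phi\in W^{1,p}_0(Y)$ had $I(\phi)<\infty$, its extension by zero would have compact support and satisfy $\partial_2\phi=0$ on $\mathbb R^2$, so $\phi=0$ and $I(\phi)=\infty$. Hence (M) fails at $\xi=0$. This $L$ is lower semicontinuous but not continuous.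
\end{example}

\begin{example}[continuity repairs Example \ref{ex:borel}]\label{ex:pyramid}
Let $L$ be finite and continuous near $\pm e_1$. Split the gradient $-e_1$ into $-e_1\pm\rho e_2$ with $\rho>0$ small. The function
\[
\max(y_1,\,-y_1+\rho y_2,\,-y_1-\rho y_2)-1
\]
vanishes on the boundary of the triangle with vertices $(-1,0)$ and $(1,\pm2/\rho)$, and its gradient takes only the values $e_1$ and $-e_1\pm\rho e_2$. Filling $Y$ with small copies of this pyramid gives a function in $W_0^{1,p}(Y)$ whose gradient stays within $\rho$ of $\pm e_1$.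
\end{example}

So the obstruction in Example \ref{ex:borel} disappears as soon as the set of admissible gradients is open, and for continuous $L$ it is always open. One would guess that any such obstruction disappears in the same way. For scalar problems this is true. For systems it is false.

\subsection{Results}

Identify $\mathbb R^6=\mathbb C^3$. The gradient of $\varphi=(\varphi_1,\varphi_2,\varphi_3):\mathbb R^2\to\mathbb C^3$ is written
\[
\nabla\varphi=(\partial_1\varphi_1,\partial_2\varphi_1,\partial_1\varphi_2,\partial_2\varphi_2,\partial_1\varphi_3,\partial_2\varphi_3)\in\mathbb C^6,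
\]
and $6\times2$ matrices are identified with points of $\mathbb C^6$ accordingly. Put
\[
K=\{(a,0,0,b,ab,ab):\ a,b\in\mathbb C,\ |a|=|b|=1\},\qquad U_\delta=\{\xi\in\mathbb C^6:\operatorname{dist}(\xi,K)<\delta\}.
\]
The set $K$ is a compact two-dimensional torus, and $|\xi|=2$ on $K$.

\begin{theorem}[rigidity]\label{thm:rigid}
Let $Y=\,]-\frac12,\frac12[^2$. There is $\delta_0\in(0,\frac14)$ such that for every $\xi\in\mathbb C^6$ with $|\xi|\le\frac14$ there is no $\varphi\in l_\xi+W_0^{1,1}(Y;\mathbb C^3)$ with $\nabla\varphi\in U_{\delta_0}$ a.e.\ in $Y$.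
\end{theorem}

\begin{theorem}[negative answer]\label{thm:answer}
Let $m=6$, $N=2$, $p>1$, $U=U_{\delta_0}$, and
\[
L(\xi)=|\xi|^p+\frac1{\operatorname{dist}(\xi,\mathbb M\setminus U)}\quad(\xi\in U),\qquad L=\infty\ \text{ on }\mathbb M\setminus U .
\]
Then $L$ is continuous and $p$-coercive, and \textup{(M)} fails at $\xi=0$.
\end{theorem}

\begin{theorem}[quasi-convex counterexample]\label{thm:qc}
For all $N\ge2$, $m\ge6$ and $p>1$ there is a continuous, $p$-coercive and $W^{1,p}$-quasi-convex $L:\mathbb M\to[0,\infty]$ for which \textup{(M)} fails and $E$ is not lower semicontinuous in $L^p(\Omega;\mathbb R^m)$, for every nonempty bounded open $\Omega\subset\mathbb R^N$ with $|\partial\Omega|=0$.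
\end{theorem}

Thus (M) cannot be dropped from Sychev's criterion, even for continuous integrands: $W^{1,p}$-quasi-convexity alone is not sufficient for lower semicontinuity.

\begin{theorem}[scalar cases]\label{thm:scalar}
If $\min(m,N)=1$, then \textup{(M)} holds for every $p>1$ and every continuous $p$-coercive $L:\mathbb M\to[0,\infty]$.
\end{theorem}

The range $N\ge2$, $2\le m\le5$, and the subclass of everywhere finite $L$ with $m,N\ge2$, are not decided here.

Section \ref{sec:scalar} proves Theorem \ref{thm:scalar} by the construction of Example \ref{ex:pyramid}. Section \ref{sec:torus} describes the maps with gradient in $K$, deduces Theorem \ref{thm:answer} from Theorem \ref{thm:rigid}, and explains on a model why Theorem \ref{thm:rigid} is true. Section \ref{sec:rigid} proves Theorem \ref{thm:rigid}, and Section \ref{sec:qc} proves Theorem \ref{thm:qc}.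

\section{The case $\min(m,N)=1$}\label{sec:scalar}

We first record two tools that are needed again in Section \ref{sec:qc}. The first is \emph{Jensen's inequality} in the following form. Let $\Gamma:\mathbb R^d\to[0,\infty]$ be convex and lower semicontinuous, let $0<|\Omega|<\infty$ and $u\in L^1(\Omega;\mathbb R^d)$. Then $\Gamma\big(|\Omega|^{-1}\int_\Omega u\big)\le|\Omega|^{-1}\int_\Omega\Gamma(u)$. Indeed, such a $\Gamma$ is the supremum of the affine functions below it, and for affine functions there is equality. The second tool moves a map with zero boundary values from one domain to the cube without changing the distribution of its gradient.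

\begin{lemma}[filling the cube]\label{lem:fill}
Let $\Omega\subset\mathbb R^N$ be nonempty, bounded and open with $|\partial\Omega|=0$, and let $\chi\in W_0^{1,p}(\Omega;\mathbb R^m)$. There is $\tilde\chi\in W^{1,p}_0(Y;\mathbb R^m)$ such that $\int_Yf(\nabla\tilde\chi)=|\Omega|^{-1}\int_\Omega f(\nabla\chi)$ for every Borel function $f:\mathbb M\to[0,\infty]$.
\end{lemma}

\begin{proof}
We first cover $Y$ up to a null set by disjoint sets $y_i+r_i\bar\Omega\subset Y$ (this is Vitali's covering theorem, in a case with a short proof). Let $Q_0\supset\bar\Omega$ be a closed cube and $\theta=|\Omega|/|Q_0|$. An open set $O$ of finite measure contains finitely many disjoint closed cubes of total measure at least $|O|/2$. Place in each of them the image of $\bar\Omega$ under the homothety that carries $Q_0$ onto it. What remains of $O$ is open and has measure at most $(1-\theta/2)|O|$. Start with $O=Y$ and iterate. Since $|\partial\Omega|=0$, the open sets $y_i+r_i\Omega$ also cover $Y$ up to a null set, and $\sum_ir_i^N|\Omega|=1$.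

Extend $\chi$ by zero and put $\tilde\chi=\sum_ir_i\chi\big(\frac{\cdot-y_i}{r_i}\big)$. Each term lies in $W_0^{1,p}(Y)$. The terms live on disjoint sets, and the $p$-th powers of their $L^p$ norms and of the $L^p$ norms of their gradients are $r_i^{N+p}\int|\chi|^p$ and $r_i^N\int|\nabla\chi|^p$. These numbers are summable, so the series converges in $W_0^{1,p}(Y)$. Finally $\nabla\tilde\chi=\nabla\chi\big(\frac{\cdot-y_i}{r_i}\big)$ a.e.\ on $y_i+r_i\Omega$, hence $\int_Yf(\nabla\tilde\chi)=\sum_ir_i^N\int_\Omega f(\nabla\chi)$.
\end{proof}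

The plan is to bound $I(u_n)$ from below by the convex envelope of $L$ at $\xi$, and then to realize this envelope, up to a small error, by a map with affine boundary values. With the convention $0\cdot\infty=0$, let
\[
L^c(\eta)=\inf\Big\{\sum_it_iL(\eta_i):\ \sum_it_i\eta_i=\eta,\ t_i\ge0,\ \sum_it_i=1\Big\},
\]
the infimum over finite sums. Then $L^c\le L$, and $L^c$ is convex because convex combinations can be concatenated. By Carath\'eodory's theorem every point of the convex hull of a subset of $\mathbb R^d$ is a convex combination of at most $d+1$ of its points. Applied to the graph of $L$ over $\{L<\infty\}$ in $\mathbb R^{mN+1}$, it shows that sums with $mN+2$ terms suffice.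

\begin{lemma}\label{lem:envelope}
Let $L$ be lower semicontinuous and $p$-coercive. Then $L^c$ is lower semicontinuous, and the infimum defining $L^c(\eta)$ is attained when it is finite.
\end{lemma}

\begin{proof}
Let $\eta^n\to\eta$ and $L^c(\eta^n)\to\ell<\infty$. Write $\eta^n=\sum_it_i^n\eta_i^n$ with $mN+2$ terms and $\sum_it_i^nL(\eta_i^n)\le L^c(\eta^n)+\frac1n$. By coercivity the numbers $t_i^n|\eta_i^n|^p$ are bounded. Pass to a subsequence with $t_i^n\to t_i$ for each $i$. If $t_i>0$, then $\eta_i^n$ is bounded, and $\eta_i^n\to\eta_i$ along a further subsequence. If $t_i=0$, then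
\[
t_i^n|\eta_i^n|=(t_i^n)^{1-1/p}\,\big(t_i^n|\eta_i^n|^p\big)^{1/p}\to0
\]
because $p>1$. Hence $\eta=\sum_{t_i>0}t_i\eta_i$, $\sum_{t_i>0}t_i=1$, and $\sum_{t_i>0}t_iL(\eta_i)\le\liminf_n\sum_{t_i>0}t_i^nL(\eta_i^n)\le\ell$. So $L^c(\eta)\le\ell$, which is lower semicontinuity, and the choice $\eta^n=\eta$ gives attainment.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:scalar}]
Let $u_n\to l_\xi$ in $L^p$ with $\limsup_nI(u_n)<\infty$, and pass to a subsequence with $I(u_n)\to I_\infty<\infty$. It suffices to find for each $\epsilon>0$ a map $\phi\in l_\xi+W_0^{1,p}(Y;\mathbb R^m)$ with $I(\phi)\le I_\infty+\epsilon$; maps $\phi_n$ with $I(\phi_n)\le I_\infty+\frac1n$ then satisfy (M).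

By coercivity $\nabla u_n$ is bounded in $L^p$. Since $p>1$ and $\nabla u_n\to\xi$ in distributions, $\nabla u_n\rightharpoonup\xi$ weakly in $L^p$, so $\int_Y\nabla u_n\to\xi$. Jensen's inequality gives $L^c(\int_Y\nabla u_n)\le\int_YL^c(\nabla u_n)\le I(u_n)$, and Lemma \ref{lem:envelope} gives $L^c(\xi)\le I_\infty$ together with a representation
\[
\xi=\sum_{i=0}^rt_i\xi_i,\qquad t_i>0,\qquad\sum_it_i=1,\qquad\sum_it_iL(\xi_i)=L^c(\xi).
\]
In particular each $L(\xi_i)$ is finite. So far the dimensions played no role.

\emph{The case $N=1$.} Let $\phi$ be continuous with $\phi(-\frac12)=-\frac12\xi$ and $\phi'=\xi_i$ on consecutive intervals of length $t_i$. Then $\phi(\frac12)=-\frac12\xi+\sum_it_i\xi_i=\frac12\xi$, so $\phi\in l_\xi+W_0^{1,p}(Y;\mathbb R^m)$, and $I(\phi)=L^c(\xi)\le I_\infty$.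

\emph{The case $m=1$.} Now $\mathbb M=\mathbb R^N$. A pyramid needs $N+1$ gradients that surround $\xi$, so we adjust the representation in two steps.

First, we may assume that the $\xi_i$ are affinely independent. Otherwise there are numbers $\mu_i$, not all zero, with $\sum_i\mu_i=0$ and $\sum_i\mu_i\xi_i=0$, and after a change of sign $\sum_i\mu_iL(\xi_i)\le0$. Some $\mu_i$ is negative. Replace $t_i$ by $t_i+s\mu_i$ with the smallest $s>0$ for which one of these weights vanishes. This removes a point and does not increase the energy. Repeat until the points are independent; then $r\le N$.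

Second, suppose $q=N-r>0$. Complete $\xi_1-\xi_0,\dots,\xi_r-\xi_0$ to a basis of $\mathbb R^N$ by vectors $v_1,\dots,v_q$, put $v_0=-(v_1+\dots+v_q)$, and replace $\xi_0$ by the $q+1$ points $\xi_0+\rho v_j$ with weights $t_0/(q+1)$. The weighted mean is still $\xi$. The affine hull of the new $N+1$ points contains $\xi_0$, hence has the directions $\xi_i-\xi_0$ and $v_j$, hence is $\mathbb R^N$; so the points are affinely independent. Since $L$ is finite and continuous at $\xi_0$, their energy is at most $L^c(\xi)+\epsilon$ for small $\rho>0$.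

In either case $\xi=\sum_{j=0}^Ns_j\eta_j$ with $\eta_j$ affinely independent, $s_j>0$, $\sum_js_j=1$ and $\sum_js_jL(\eta_j)\le L^c(\xi)+\epsilon$. Let $g(x)=\max_j(\eta_j-\xi)\cdot x$. If $g(x)\le0$, then all $(\eta_j-\xi)\cdot x$ are nonpositive and their sum with the positive weights $s_j$ is $0$, so they all vanish, and $x=0$ because the vectors $\eta_j-\xi$ span $\mathbb R^N$. Thus $g>0$ off the origin, and by homogeneity the open set $S=\{g<1\}$ is bounded. Its boundary lies in the hyperplanes $(\eta_j-\xi)\cdot x=1$, so $|\partial S|=0$. The function $\chi=g-1$ belongs to $W_0^{1,p}(S)$, being the limit in $W^{1,p}(S)$ of the Lipschitz functions $\min(g-1+\frac1n,0)$, which have compact support in $S$. Off the hyperplanes where two of the linear functions tie, $\nabla\chi$ equals one of the vectors $\eta_j-\xi$; let $s_j'$ be the fraction of $|S|$ on which it equals the $j$-th. Then $\sum_js'_j(\eta_j-\xi)=|S|^{-1}\int_S\nabla\chi=0$ and $\sum_js'_j=1$, so $s_j'=s_j$ by affine independence. Let $\tilde\chi$ be given by Lemma \ref{lem:fill} and $\phi=l_\xi+\tilde\chi$.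 With $f=L(\xi+\cdot)$ we get $I(\phi)=\sum_js_jL(\eta_j)\le I_\infty+\epsilon$.
\end{proof}

Continuity of $L$, as opposed to lower semicontinuity, was used once: to split $\xi_0$. Example \ref{ex:borel} shows that this use is essential.

\section{The torus $K$ and its waves}\label{sec:torus}

In this section and the next, $N=2$, $m=6$, $Y=\,]-\frac12,\frac12[^2$, and points of the plane are written $P=(x,y)$. We use three standard facts about Lipschitz maps. A map in $W^{1,1}_{loc}(\mathbb R^2)$ with $|\nabla\varphi|\le\Lambda$ a.e.\ has a $\Lambda$-Lipschitz representative. A Lipschitz map is differentiable a.e., and its classical and weak gradients agree a.e.\ (Rademacher's theorem). A Lipschitz function on a convex open set whose derivative in a direction $e$ vanishes a.e.\ is constant on segments parallel to $e$. The first and third facts follow by mollification.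

\subsection{Equations that survive weak limits}

The constraints $|a|=|b|=1$ in the definition of $K$ are lost in weak limits of gradients. The set $K$ is designed so that $K\cup\{0\}$ is cut out by equations that are not lost. Write the entries of $\xi\in\mathbb C^6$ as
\[
\xi=(z,\tau_1,\tau_2,w,v,v'),
\]
and put
\[
\Delta_1=zw-\tau_1\tau_2,\qquad\Delta_2=v\bar w-v'\bar\tau_2,\qquad\Delta_3=\bar zv'-\bar\tau_1v,
\]
\[
\tau_3=v-v',\qquad\tau_4=v-\Delta_1,\qquad\tau_5=z-\Delta_2,\qquad\tau_6=w-\Delta_3 .
\]
For complex functions $A,B$ let $\det(\nabla A,\nabla B)=\partial_1A\,\partial_2B-\partial_2A\,\partial_1B$. When $\xi=\nabla\varphi$,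
\[
\Delta_1=\det(\nabla\varphi_1,\nabla\varphi_2),\qquad\Delta_2=\det(\nabla\varphi_3,\nabla\bar\varphi_2),\qquad\Delta_3=\det(\nabla\bar\varphi_1,\nabla\varphi_3).
\]

\begin{lemma}\label{lem:zero}
$K\cup\{0\}=\{\xi\in\mathbb C^6:\ \tau_1=\dots=\tau_6=0\}$.
\end{lemma}

\begin{proof}
At $(a,0,0,b,ab,ab)\in K$ we have $\tau_1=\tau_2=\tau_3=0$, $\tau_4=ab-ab$, $\tau_5=a-ab\bar b$ and $\tau_6=b-\bar aab$, and all of these vanish. They also vanish at $0$. Conversely, if all $\tau_i$ vanish, then $v'=v=zw$, $z=v\bar w=z|w|^2$ and $w=\bar zv'=|z|^2w$. If $z=0$, then $w=0$ and $\xi=0$. If $z\ne0$, then $|w|=1$, then $|z|=1$, and $\xi\in K$.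
\end{proof}

\begin{lemma}[weak continuity]\label{lem:weak}
Let $D\subset\mathbb R^2$ be open, and let $\psi^k\to\psi$ locally uniformly on $D$, where the maps $\psi^k:D\to\mathbb C^3$ have a common Lipschitz constant. Then $\tau_i(\nabla\psi^k)\to\tau_i(\nabla\psi)$ in the sense of distributions on $D$ for $i=1,\dots,6$.
\end{lemma}

\begin{proof}
The terms that are linear in the gradient converge in distributions, so only the determinants need an argument. For Lipschitz $A,B:D\to\mathbb C$,
\[
\det(\nabla A,\nabla B)=\partial_1(A\,\partial_2B)-\partial_2(A\,\partial_1B)\quad\text{in distributions.}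
\]
This is the symmetry of second derivatives for smooth $A,B$, and it passes to the limit under mollification, since mollified functions and their gradients converge in $L^2_{loc}$. Let $A_k\to A$ and $B_k\to B$ be as in the statement. It suffices to show $A_k\partial_jB_k\to A\,\partial_jB$ in distributions. The functions $\partial_jB_k$ are uniformly bounded and converge to $\partial_jB$ in distributions, so by density $\int\partial_jB_k\,\omega\to\int\partial_jB\,\omega$ for every $\omega\in L^1(D)$. For a test function $\vartheta$,
\[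
\int A_k\,\partial_jB_k\,\vartheta=\int(A_k-A)\,\partial_jB_k\,\vartheta+\int\partial_jB_k\,A\vartheta\ \to\ \int A\,\partial_jB\,\vartheta.\qedhere
\]
\end{proof}

\subsection{Exact solutions}

A \emph{wave} of frequency $\lambda\in\mathbb R$ and phases $\alpha,\beta\in\mathbb R$ is a Lipschitz map $\psi$ into $\mathbb C^3$ with
\[
\nabla\psi(x,y)=(a,0,0,b,ab,ab),\qquad a=e^{i(\lambda x+\alpha)},\quad b=e^{i(\lambda y+\beta)} .
\]
The frequency is the same in both variables.

\begin{lemma}[classification]\label{lem:class}
Let $D=J_1\times J_2$ be a product of open intervals, bounded or not, and let $\psi:D\to\mathbb C^3$ be Lipschitz with $\nabla\psi\in K\cup\{0\}$ a.e. Then $\psi$ is constant or a wave.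
\end{lemma}

\begin{proof}
Since $\partial_2\psi_1$, $\partial_1\psi_2$ and $(\partial_1-\partial_2)\psi_3$ vanish a.e.\ and $D$ is convex, $\psi_1$, $\psi_2$, $\psi_3$ are Lipschitz functions of $x$, $y$ and $x+y$. Let $f,g,h$ be their derivatives, bounded functions on $J_1$, $J_2$ and $J_1+J_2$. For a.e.\ $(x,y)\in D$,
\[
|f(x)|=|g(y)|\in\{0,1\},\qquad h(x+y)=f(x)g(y).
\]
By Fubini's theorem there is $y_0$ with $|f(x)|=|g(y_0)|$ for a.e.\ $x$. So either $|f|=|g|=0$ a.e., and then $\nabla\psi=0$, or $|f|=|g|=1$ a.e.

In the second case choose $\vartheta\in C_c^\infty(J_2)$ with $\int g\vartheta\ne0$. For a.e.\ $x\in J_1$,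
\[
f(x)\int g\vartheta=\int h(x+y)\vartheta(y)\,dy=\int_{J_1+J_2}h(t)\vartheta(t-x)\,dt ,
\]
and the right side is smooth in $x$. So $f$ is smooth after a change on a null set, and by the same argument with $x$ and $y$ exchanged so is $g$. The smooth function $f(x)g(y)$ agrees a.e.\ with $h(x+y)$, which is annihilated by $\partial_1-\partial_2$ in distributions. Hence $f'(x)g(y)=f(x)g'(y)$, and $f'/f=g'/g$ is a constant $\kappa$. From $|f|^2=1$ we get $0=2\operatorname{Re}(f'\bar f)=2\operatorname{Re}\kappa$, so $\kappa=i\lambda$ with $\lambda$ real.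
\end{proof}

The third component is what makes this list so short. For the set $\{(a,0,0,b)\}$ of $4\times2$ matrices obtained by deleting it, any two unimodular functions $f(x)$, $g(y)$ give an exact solution.

\subsection{Proof of Theorem \ref{thm:answer} from Theorem \ref{thm:rigid}}

The function $L$ is finite and continuous on the open set $U$. If $\xi\notin U$, then $L(\eta)\ge1/|\eta-\xi|$ for all $\eta\neq\xi$, because $\operatorname{dist}(\eta,\mathbb M\setminus U)\le|\eta-\xi|$; so $L$ is continuous at $\xi$. Also $L\ge|\cdot|^p$. The waves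
\begin{equation}\label{eq:un}
u_n(x,y)=\frac1{in}\big(e^{inx},\,e^{iny},\,e^{in(x+y)}\big)
\end{equation}
tend to $0=l_0$ uniformly and have $\nabla u_n\in K$. On $K$ we have $|\xi|=2$ and $\operatorname{dist}(\xi,\mathbb M\setminus U)\ge\delta_0$, so $I(u_n)\le2^p+1/\delta_0$. If $\phi\in W_0^{1,p}(Y;\mathbb R^6)\subset W_0^{1,1}(Y;\mathbb R^6)$, then by Theorem \ref{thm:rigid} with $\xi=0$ the gradient $\nabla\phi$ lies outside $U$ on a set of positive measure, so $I(\phi)=\infty$. Hence $I(u_n)-I(\phi_n)=-\infty$ for every subsequence and every choice of $\phi_n$, and (M) fails at $\xi=0$. \qed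

\subsection{Why Theorem \ref{thm:rigid} is true: a model}\label{sec:model}

With $K$ in place of $U_{\delta_0}$ the theorem follows at once from Lemma \ref{lem:class}: on the bottom side of $Y$ a wave has $|\partial_1\psi_1|=1$, while $l_\xi$ has slope at most $\frac14$ there. With $U_\delta$ there is an obvious way to try to reach the boundary. Waves of high frequency are close to constants, and a map with gradient near $K$ may change its frequency slowly from place to place. One could hope to let the frequency $\lambda(P)$ grow to infinity as $P$ approaches $\partial Y$. The following heuristic shows why this fails.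

Write $\partial_1\varphi_1\approx e^{i\Theta}$. For a wave $\Theta=\lambda x+\alpha$, so for a slowly modulated wave we expect $\partial_1\Theta\approx\lambda$ and $|\partial_2\Theta|\ll|\lambda|$. A wave cannot be seen on a square that reaches the boundary, so the wavelength at $P$ is at most comparable to the distance from $P$ to the boundary. Near a horizontal piece of boundary these requirements are contradictory:

\medskip
\noindent\emph{There is no $C^1$ function $\Theta$ on $]-1,1[\,\times\,]0,1[$ with $\partial_1\Theta\ge1/y$ and $|\partial_2\Theta|\le\partial_1\Theta$.}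
\medskip

Indeed, such a $\Theta$ is nondecreasing along every direction $(1,t)$ with $|t|\le1$. For $0<\eta<\frac12$, the segments from $(-\frac34,\frac12)$ to $(-\frac14,\eta)$ and from $(\frac14,\eta)$ to $(\frac34,\frac12)$ have such directions. Therefore
\[
\frac1{2\eta}\le\Theta(\tfrac14,\eta)-\Theta(-\tfrac14,\eta)\le\Theta(\tfrac34,\tfrac12)-\Theta(-\tfrac34,\tfrac12),
\]
which is false for small $\eta$. In words: the phase near the boundary is trapped between its values at two fixed interior points, so only boundedly many oscillations fit on a horizontal segment, however close to the boundary it lies.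

The proof in Section \ref{sec:rigid} has to deal with three points that the model hides.
\begin{itemize}
\item[(i)] The map $\varphi$ is only Lipschitz, so wavelength and phase must be defined. We define them through difference quotients of $\varphi_1$ and $\varphi_2$.
\item[(ii)] The open set on which a wavelength is visible may be smaller than $Y$, and nothing is known about its boundary. We touch it from inside with a disc and work near the single point of contact. The gain $1/\eta$ of the model becomes $\log(1/\eta)$.
\item[(iii)] Near a vertical piece of boundary the phase of $\partial_1\varphi_1$ gives no contradiction: $\Theta=\log x$ satisfies $\partial_1\Theta=1/x$ and $\partial_2\Theta=0$ on $\{x>0\}$. There we use the phase of $\partial_2\varphi_2$, which grows in the vertical direction at the same rate because the two frequencies of a wave coincide.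
\end{itemize}

\section{Proof of the rigidity theorem}\label{sec:rigid}

Suppose that Theorem \ref{thm:rigid} is false. Then there are $\delta_k\in(0,\frac14)$ with $\delta_k\to0$, matrices $\xi_k$ with $|\xi_k|\le\frac14$, and maps $\varphi^k\in l_{\xi_k}+W_0^{1,1}(Y;\mathbb C^3)$ with $\nabla\varphi^k\in U_{\delta_k}$ a.e.\ in $Y$. Passing to a subsequence, $\xi_k\to\xi_\infty$. Extend $\varphi^k$ by $l_{\xi_k}$ outside $Y$. Since $\varphi^k-l_{\xi_k}$ extends by zero to an element of $W^{1,1}(\mathbb R^2)$, the extension lies in $W^{1,1}_{loc}(\mathbb R^2)$, and $|\nabla\varphi^k|\le3$ a.e. So $\varphi^k$ is $3$-Lipschitz on $\mathbb R^2$, and by continuity $\varphi^k=l_{\xi_k}$ everywhere on $\mathbb R^2\setminus Y$. These maps are fixed throughout the section. We write $Q(P,r)=\{P':|P'-P|_\infty\le r\}$ for the closed square of radius $r$ about $P$.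

Each lemma below asserts a property for all large $k$, uniformly in the point and the scale, and is proved by contradiction from one compactness statement. At the end we fix a single large $k$ and reach a contradiction.

\subsection{Blow-up}

\begin{lemma}\label{lem:blow}
Let $k$ run through an infinite set of indices, let $P_k\in Y$, $\rho_k>0$, and assume that the open square of radius $\rho_k$ about $P_k$ lies in $Y$. Put
\[
\psi^k(X)=\rho_k^{-1}\big(\varphi^k(P_k+\rho_kX)-\varphi^k(P_k)\big),\qquad Y_k=\rho_k^{-1}(Y-P_k).
\]
Along a subsequence, $\psi^k\to\psi$ locally uniformly on $\mathbb R^2$, the endpoints of the two intervals whose product is $Y_k$ converge in $[-\infty,\infty]$ to the endpoints of open intervals $J_1,J_2$, the set $D=J_1\times J_2$ contains $]-1,1[^2$, and one of the following holds: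
\begin{itemize}
\item[\textup{(Z)}] $\psi$ is constant on $D$;
\item[\textup{(W)}] $D=\mathbb R^2$ and $\psi$ is a wave.
\end{itemize}
\end{lemma}

\begin{proof}
The maps $\psi^k$ are $3$-Lipschitz with $\psi^k(0)=0$, so the subsequence exists by the Arzel\`a--Ascoli theorem, and $Y_k\supset\,]-1,1[^2$ for every $k$. The functions $\tau_i$ vanish on $K$ and are Lipschitz on the ball $\{|\xi|\le3\}$, so $|\tau_i|\le C\delta$ on $U_\delta$ for $\delta<\frac14$. A compact subset of $D$ lies in $Y_k$ for large $k$, and $\nabla\psi^k\in U_{\delta_k}$ a.e.\ in $Y_k$. Hence $\tau_i(\nabla\psi^k)\to0$ in distributions on $D$. By Lemmas \ref{lem:weak} and \ref{lem:zero}, $\nabla\psi\in K\cup\{0\}$ a.e.\ in $D$, and by Lemma \ref{lem:class}, $\psi$ is constant or a wave on $D$.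

Let $\psi$ be a wave on $D$ and suppose $D\ne\mathbb R^2$. Then $\mathbb R^2\setminus\bar D$ is nonempty, and each of its points lies outside $Y_k$ for large $k$. Outside $Y_k$ we have $\psi^k=l_{\xi_k}+c_k$ with a constant $c_k$. Convergence at one point gives $c_k\to c$, so $\psi=l_{\xi_\infty}+c$ outside $\bar D$ and, by continuity, on $\partial D$. The boundary contains a side $\{x_0\}\times J_2$ or $J_1\times\{y_0\}$. In the first case, $\psi_2$ does not depend on $x$ in $D$, so by continuity $y\mapsto\psi_2(x_0,y)$ has a derivative of modulus $1$ on $J_2$; but it is affine with slope of modulus at most $\frac14$. In the second case $x\mapsto\psi_1(x,y_0)$ has a derivative of modulus $1$ on $J_1$ and is affine with slope of modulus at most $\frac14$. Both are impossible.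
\end{proof}

The statement $D=\mathbb R^2$ is the precise form of the claim that a wave is seen only at scales much smaller than the distance to $\partial Y$.

\subsection{Difference quotients}

To tell (Z) from (W), and to measure the frequency, we need a quantity that converges under locally uniform convergence of the maps. For $j=1,2$, $P\in\mathbb R^2$ and $\rho>0$ set
\[
F_k^{(j)}(P,\rho)=\frac{\varphi_j^k(P+\rho e_j)-\varphi_j^k(P-\rho e_j)}{2\rho},\qquad F_k=F_k^{(1)} .
\]
These functions are continuous in $(P,\rho)$. In the setting of Lemma \ref{lem:blow},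
\[
F_k^{(j)}(P_k+\rho_kX,\rho_kr)=\frac{\psi_j^k(X+re_j)-\psi^k_j(X-re_j)}{2r}.
\]
In case (Z) this gives $F_k(P_k,\rho_kr)\to0$ whenever $\pm re_1\in D$. In case (W), let $\operatorname{sinc}t=\frac{\sin t}t$ and $\operatorname{sinc}0=1$. Since $\frac1{2r}\int_{x-r}^{x+r}e^{i(\lambda t+\alpha)}\,dt=e^{i(\lambda x+\alpha)}\operatorname{sinc}(\lambda r)$, we obtain, uniformly for $X=(x,y)$ in compact sets and $r$ in compact subsets of $(0,\infty)$,
\begin{equation}\label{eq:limit}
F_k^{(1)}(P_k+\rho_kX,\rho_kr)\to e^{i(\lambda x+\alpha)}\operatorname{sinc}(\lambda r),\qquad F_k^{(2)}(P_k+\rho_kX,\rho_kr)\to e^{i(\lambda y+\beta)}\operatorname{sinc}(\lambda r).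
\end{equation}
So the modulus of the quotient records the frequency and its argument records the phase.

The function $\operatorname{sinc}$ is even and decreases strictly from $1$ to $0$ on $[0,\pi]$, because $t\cos t-\sin t$ vanishes at $0$ and has derivative $-t\sin t$. Also $|\operatorname{sinc}t|\le1/|t|$. Let $\lambda_0\in(0,\pi)$ solve $\operatorname{sinc}\lambda_0=\frac12$. Since $\operatorname{sinc}\frac\pi2=\frac2\pi>\frac12>\operatorname{sinc}2$, we have $\frac\pi2<\lambda_0<2$. As $|\operatorname{sinc}t|\le\frac1\pi<\frac12$ for $|t|\ge\pi$,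
\begin{equation}\label{eq:sinc}
|\operatorname{sinc}t|\ge\tfrac12\iff|t|\le\lambda_0,\qquad|\operatorname{sinc}t|\le\tfrac12\iff|t|\ge\lambda_0 .
\end{equation}
For a wave, the modulus of the quotient crosses the level $\frac12$ exactly once, at $\rho=\lambda_0/|\lambda|$.

The convergence \eqref{eq:limit} controls only a compact range of scales, while we shall need the bound $|F_k|>\frac12$ at all scales down to $0$. The next two statements pass from one octave of scales to all smaller ones.

\begin{lemma}[doubling]\label{lem:double}
For all large $k$ the following holds. If $Q(P,2\rho)\subset\bar Y$ and $|F_k(P,\rho)|=\frac12$, then $|F_k(P,2\rho)|<\frac12$.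
\end{lemma}

\begin{proof}
Otherwise there are infinitely many $k$ and pairs $(P_k,\rho_k)$ with $Q(P_k,2\rho_k)\subset\bar Y$ and $|F_k(P_k,\rho_k)|=\frac12\le|F_k(P_k,2\rho_k)|$. Apply Lemma \ref{lem:blow}; here $D\supset\,]-2,2[^2$. In case (Z), $F_k(P_k,\rho_k)\to0$, which is impossible. In case (W), \eqref{eq:limit} gives $|\operatorname{sinc}\lambda|=\frac12\le|\operatorname{sinc}2\lambda|$, and \eqref{eq:sinc} gives $|\lambda|=\lambda_0$ and $2|\lambda|\le\lambda_0$, which is impossible.
\end{proof}

\begin{corollary}[descent in scale]\label{cor:descent}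
For all large $k$ the following holds. If $Q(P,r)\subset\bar Y$ and $|F_k(P,\rho)|>\frac12$ for all $\rho\in[\frac r2,r]$, then $|F_k(P,\rho)|>\frac12$ for all $\rho\in(0,r]$.
\end{corollary}

\begin{proof}
Otherwise the set $\{\rho\in(0,r]:|F_k(P,\rho)|\le\frac12\}$ is nonempty and relatively closed in $(0,r]$, so it has a largest element $\rho^*$, and $\rho^*<\frac r2$. On $(\rho^*,r]$ the modulus exceeds $\frac12$. By continuity $|F_k(P,\rho^*)|=\frac12$, while $|F_k(P,2\rho^*)|>\frac12$ and $Q(P,2\rho^*)\subset\bar Y$. This contradicts Lemma \ref{lem:double}.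
\end{proof}

\subsection{The scale function}

A first candidate for the local wavelength at $P$ is the smallest $\rho$ with $|F_k(P,\rho)|\le\frac12$. This need not depend continuously on $P$, and it is not tied to the distance from $P$ to the boundary. Both defects are removed by letting nearby points compete. Put
\[
B_k=\{(P,\rho):\rho>0,\ |F_k(P,\rho)|\le\tfrac12\},\qquad s_k(P)=\inf\{\rho'+|P'-P|_\infty:(P',\rho')\in B_k\},
\]
and $\mathcal O_k=\{s_k>0\}$. For a wave of frequency $\lambda\neq0$ on the whole plane this definition gives the constant $\lambda_0/|\lambda|$.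

If $P\notin\bar Y$ and $\rho$ is small, then $|F_k(P,\rho)|\le|\xi_k|\le\frac14$, so $(P,\rho)\in B_k$. Hence $s_k$ is finite and vanishes off $\bar Y$. As an infimum of $1$-Lipschitz functions it satisfies $|s_k(P)-s_k(P')|\le|P-P'|_\infty$, so it vanishes on $\mathbb R^2\setminus Y$. Thus $\mathcal O_k$ is an open subset of $Y$. For $P\in\mathcal O_k$ the open square of radius $s_k(P)$ about $P$ lies in $\mathcal O_k$, because $s_k(P')\ge s_k(P)-|P'-P|_\infty$. So Lemma \ref{lem:blow} may be applied with $\rho_k=s_k(P_k)$.

\begin{lemma}\label{lem:nonempty}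
$\mathcal O_k\ne\emptyset$ for all large $k$.
\end{lemma}

\begin{proof}
Let $k$ be so large that Corollary \ref{cor:descent} applies. Take $P\in Y$ at which $\varphi^k$ is differentiable with $\nabla\varphi^k(P)\in U_{\delta_k}$; then $|\partial_1\varphi_1^k(P)|>\frac34$. If $|P'-P|_\infty\le r$ and $\rho\in[\frac r2,r]$, the points $P'\pm\rho e_1$ lie in $Q(P,2r)$, and differentiability at $P$ gives $|F_k(P',\rho)-\partial_1\varphi_1^k(P)|\le o(r)/(2\rho)\le o(r)/r$, uniformly in $P'$ and $\rho$. Fix $r$ so small that this is less than $\frac14$ and $Q(P,2r)\subset Y$. Then $|F_k(P',\rho)|>\frac12$ for $\rho\in[\frac r2,r]$, and by Corollary \ref{cor:descent} for all $\rho\in(0,r]$ and all $P'\in Q(P,r)$. Every $(P',\rho')\in B_k$ therefore has $|P'-P|_\infty>r$ or $\rho'>r$, so $s_k(P)\ge r$.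
\end{proof}

The next lemma says that $s_k$ is the right scale: at scale $s_k(P)$ the map $\varphi^k$ looks near $P$ like a wave of frequency exactly $\pm\lambda_0$.

\begin{lemma}\label{lem:scale}
Let $\varepsilon=\frac1{1000}$. For all large $k$ and every $P=(x,y)\in\mathcal O_k$, with $s=s_k(P)$, there are $\sigma\in\{\pm1\}$ and $\alpha,\beta\in\mathbb R$ such that for all $P'=(x',y')\in Q(P,\frac s2)$ and $\rho\in[\frac s8,\frac{3s}8]$,
\[
\Big|F_k^{(1)}(P',\rho)-e^{i(\sigma\lambda_0\frac{x'-x}s+\alpha)}\operatorname{sinc}\frac{\lambda_0\rho}s\Big|\le\varepsilon,\qquad\Big|F_k^{(2)}(P',\rho)-e^{i(\sigma\lambda_0\frac{y'-y}s+\beta)}\operatorname{sinc}\frac{\lambda_0\rho}s\Big|\le\varepsilon .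
\]
\end{lemma}

\begin{proof}
Otherwise there are infinitely many $k$ and points $P_k\in\mathcal O_k$ for which no such $\sigma,\alpha,\beta$ exist. Apply Lemma \ref{lem:blow} with $\rho_k=s_k(P_k)$ and write $F^k(X,r)=F_k(P_k+\rho_kX,\rho_kr)$.

\emph{The limit is a wave with $|\lambda|\le\lambda_0$.} By the definition of $s_k$, $|F^k(0,r)|>\frac12$ for $0<r<1$. With $r=\frac12$ this excludes (Z). So (W) holds, and \eqref{eq:limit} gives $|\operatorname{sinc}(\lambda r)|\ge\frac12$ for all $r<1$, that is, $|\lambda|\le\lambda_0$.

\emph{The bound $|\lambda|\ge\lambda_0$.} By the definition of $s_k$ there are $(X_k,r_k)$ with $|F^k(X_k,r_k)|\le\frac12$ and $r_k+|X_k|_\infty\le1+\frac1k$. To pass to the limit we must know that $r_k$ does not tend to $0$. Since $D=\mathbb R^2$, we have $Q(0,3)\subset Y_k$ for large $k$. For $|X|_\infty\le2$ and $r\in[\frac14,\frac12]$, the functions $|F^k(X,r)|$ converge uniformly to $|\operatorname{sinc}(\lambda r)|\ge\operatorname{sinc}(\lambda_0/2)>\frac12$. Corollary \ref{cor:descent}, applied at the points $P_k+\rho_kX$ with radius $\rho_k/2$,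 gives $|F^k(X,r)|>\frac12$ for all $|X|_\infty\le2$, $0<r\le\frac12$ and large $k$. Hence $r_k>\frac12$. Along a subsequence $X_k$ converges and $r_k\to r\in[\frac12,1]$, so $|\operatorname{sinc}(\lambda r)|\le\frac12$ and $|\lambda|\ge\lambda_0/r\ge\lambda_0$.

Thus $\lambda=\sigma\lambda_0$ with $\sigma=\pm1$. The convergence \eqref{eq:limit}, uniform for $X\in Q(0,\frac12)$ and $r\in[\frac18,\frac38]$, shows that $\sigma,\alpha,\beta$ work at $P_k$ for large $k$ in the subsequence. This contradicts the choice of $P_k$.
\end{proof}

\subsection{The phases}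

Fix one $k$ so large that Lemmas \ref{lem:nonempty} and \ref{lem:scale} apply, and drop the index $k$. For each $P\in\mathcal O$ fix $\sigma(P)$, $\alpha(P)$, $\beta(P)$ as in Lemma \ref{lem:scale}. These local data need not depend continuously on $P$. A continuous phase is obtained from the quotients themselves, evaluated at a scale proportional to $s$:
\[
\zeta_j(P)=F^{(j)}\big(P,\tfrac14s(P)\big),\qquad P\in\mathcal O,\quad j=1,2 .
\]
The functions $\zeta_j$ are continuous on $\mathcal O$.

Let $P=(x,y)\in\mathcal O$, $s=s(P)$ and $P'=(x',y')\in Q(P,\frac s2)$. Then $s(P')\in[\frac s2,\frac{3s}2]$, so $P'\in\mathcal O$ and $\frac14s(P')\in[\frac s8,\frac{3s}8]$. By Lemma \ref{lem:scale}, the number $\zeta_1(P')\,e^{-i(\sigma(P)\lambda_0(x'-x)/s+\alpha(P))}$ is within $\varepsilon$ of the real number $\operatorname{sinc}(\lambda_0s(P')/4s)\ge\operatorname{sinc}(3\lambda_0/8)>\frac12$. So it is nonzero, and its argument lies in $2\pi\mathbb Z+[-\pi\varepsilon,\pi\varepsilon]$ because $\arcsin2\varepsilon\le\pi\varepsilon$. The same holds for $\zeta_2$ with $y'-y$ and $\beta(P)$.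 In particular $\zeta_1$ and $\zeta_2$ have no zeros in $\mathcal O$.

Let $G\subset\mathcal O$ be open and convex. Since $G$ is simply connected, there are continuous functions $\Theta_j:G\to\mathbb R$ with $\zeta_j=|\zeta_j|e^{i\Theta_j}$. Let $P,P'\in G$ with $|P'-P|_\infty\le\frac12s(P)$. On the segment $[P,P']\subset G\cap Q(P,\frac12s(P))$ the continuous function
\[
X=(X_1,X_2)\mapsto\Theta_1(X)-\sigma(P)\lambda_0\frac{X_1-x}{s(P)}-\alpha(P)
\]
takes values in the disjoint union $2\pi\mathbb Z+[-\pi\varepsilon,\pi\varepsilon]$, hence in one of these intervals, so it varies by at most $2\pi\varepsilon<\frac1{100}$. The argument for $\Theta_2$, with $X_2-y$ and $\beta(P)$, is the same. Comparing the endpoints, for $P,P'\in G$ with $|P'-P|_\infty\le\frac12s(P)$,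
\begin{equation}\label{eq:phase}
\Big|\Theta_1(P')-\Theta_1(P)-\sigma(P)\lambda_0\frac{x'-x}{s(P)}\Big|\le\frac1{100},\qquad\Big|\Theta_2(P')-\Theta_2(P)-\sigma(P)\lambda_0\frac{y'-y}{s(P)}\Big|\le\frac1{100}.
\end{equation}
This is the discrete form of $\nabla\Theta_1\approx(\lambda,0)$, $\nabla\Theta_2\approx(0,\lambda)$ with $\lambda=\sigma\lambda_0/s$. For monotonicity of the phases we need the sign of $\lambda$ to be constant.

\begin{lemma}\label{lem:sign}
The function $\sigma$ is locally constant on $\mathcal O$.
\end{lemma}

\begin{proof}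
Let $P\in\mathcal O$, $s=s(P)$, $P'\in Q(P,\frac s8)$ and $P''=P'+\frac s4e_1$. Take for $G$ the open square of radius $\frac s2$ about $P$; it contains $P,P',P''$. Subtracting \eqref{eq:phase} for the pairs $(P,P'')$ and $(P,P')$, we find that $\Theta_1(P'')-\Theta_1(P')$ is within $\frac2{100}$ of $\sigma(P)\frac{\lambda_0}4$. Since $s(P')\ge\frac78s$, we have $|P''-P'|_\infty=\frac s4\le\frac12s(P')$, and \eqref{eq:phase} for $(P',P'')$ shows that the same number is within $\frac1{100}$ of $\sigma(P')\frac{\lambda_0s}{4s(P')}$. If $\sigma(P)\ne\sigma(P')$, these two values differ by more than $\frac{\lambda_0}4>\frac\pi8>\frac3{100}$, which is impossible.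
\end{proof}

\subsection{No phase exists near a boundary point}

The following lemma is the rigorous form of the model in Section \ref{sec:model}. It concerns only real functions on a disc.

\begin{lemma}\label{lem:nophase}
Let $G\subset\mathbb R^2$ be the open Euclidean disc of center $C$ and radius $d$, and let $P_0=C+d\nu$ with $|\nu|=1$ and $|\nu_2|\ge|\nu_1|$. Let $s:G\to(0,\infty)$ be continuous with $s(P)\le|P-P_0|_\infty$. Then there is no function $\Theta:G\to\mathbb R$ such that
\begin{equation}\label{eq:theta}
\Big|\Theta(P')-\Theta(P)-\lambda_0\frac{x'-x}{s(P)}\Big|\le\frac1{100}\qquad\text{whenever }P,P'\in G,\ |P'-P|_\infty\le\tfrac12s(P).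
\end{equation}
\end{lemma}

\begin{proof}
Suppose that $\Theta$ exists. The hypotheses are preserved by translations, by the dilation that replaces $\Theta,s$ with $\Theta(d\,\cdot)$, $d^{-1}s(d\,\cdot)$, by the reflection $y\mapsto-y$, and by the reflection $x\mapsto-x$ combined with the change of $\Theta$ to $-\Theta$. So we may assume $P_0=0$, $d=1$ and $C=(c_1,c_2)$ with $0\le c_1\le c_2$, $c_1^2+c_2^2=1$. Then $c_2\ge\frac1{\sqrt2}$, and $(x,y)\in G$ if and only if $x^2+y^2<2(c_1x+c_2y)$.

\emph{Step 1: monotonicity.} Let $P,P'\in G$. We claim: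
\begin{itemize}
\item[(A)] if $x'-x\ge\frac1{10}|y'-y|$, then $\Theta(P')\ge\Theta(P)-\frac1{100}$;
\item[(B)] if $y'=y$ and $x'-x\ge\frac12s(P)$, then $\Theta(P')\ge\Theta(P)+\frac12$.
\end{itemize}
The error in \eqref{eq:theta} is paid at every step, so we take steps long enough to gain more than the error. Let $P\ne P'$ and walk along $[P,P']\subset G$ from $P$. From the current point $X$, advance by $|\cdot|_\infty$-length $\frac12s(X)$ if the remaining length is at least that (a full step); otherwise go to $P'$ (a partial step, which can only be the last). Since $s$ has a positive lower bound on the compact segment, the walk ends after finitely many steps. In (A) the direction $e=(P'-P)/|P'-P|_\infty$ has $e_1\ge\frac1{10}$: it equals $1$ if $|x'-x|\ge|y'-y|$, and $(x'-x)/|y'-y|$ otherwise. By \eqref{eq:theta} a full step increases $\Theta$ by at least $\frac{\lambda_0}{20}-\frac1{100}>\frac\pi{40}-\frac1{100}>0$, and a partial step changes it by at least $-\frac1{100}$. This proves (A). In (B), $e_1=1$, the first step is full, and each full step gains at least $\frac{\lambda_0}2-\frac1{100}$.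 The total gain is at least $\frac{\lambda_0}2-\frac2{100}>\frac\pi4-\frac2{100}>\frac12$.

\emph{Step 2: the phase is trapped near $P_0$} (Figure \ref{fig:disc}). Let $0<\eta\le\frac1{50}$ and $0\le t\le\sqrt\eta$. Then $(t,\eta)\in G$, because
\[
t^2+\eta^2\le\eta+\tfrac1{50}\eta<\sqrt2\,\eta\le2(c_1t+c_2\eta).
\]
The points $R_\pm=(\pm\frac15,\frac12)$ lie in $G$, because
\[
\tfrac1{25}+\tfrac14=0.29<\tfrac35\cdot\tfrac1{\sqrt2}\le\tfrac35c_2\le c_2-\tfrac25c_1\le2\big(\pm\tfrac15c_1+\tfrac12c_2\big).
\]
Since $0\le t\le\sqrt\eta<\frac3{20}$, the point $(t,\eta)$ lies at least $\frac1{20}$ to the right of $R_-$ and at least $\frac1{20}$ to the left of $R_+$, while the vertical distances are less than $\frac12$. By (A),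
\begin{equation}\label{eq:trap}
\Theta(R_-)-\tfrac1{100}\le\Theta(t,\eta)\le\Theta(R_+)+\tfrac1{100}\qquad\big(0<\eta\le\tfrac1{50},\ 0\le t\le\sqrt\eta\big).
\end{equation}

\emph{Step 3: the phase grows without bound near $P_0$.} Fix $\eta$, let $n$ be the largest integer with $2^n\eta\le\sqrt\eta$, and put $A_i=(2^i\eta,\eta)$ for $0\le i\le n$. Then $s(A_i)\le|A_i|_\infty=2^i\eta$, and $A_{i+1}$ lies $2^i\eta$ to the right of $A_i$. By (B), $\Theta(A_{i+1})\ge\Theta(A_i)+\frac12$, so $\Theta(A_n)-\Theta(A_0)\ge\frac n2$. Since $2^{n+1}>\eta^{-1/2}$, we have $n\to\infty$ as $\eta\to0$. This contradicts \eqref{eq:trap}.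
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=9]
\begin{scope}
\clip (-0.5,-0.07) rectangle (0.5,0.58);
\fill[gray!12] (0.28,0.96) circle (1);
\draw (0.28,0.96) circle (1);
\end{scope}
\draw[dashed,->] (-0.2,0.5) -- (0.016,0.029);
\draw[dashed,->] (0.08,0.02) -- (0.197,0.488);
\draw[thick] (0.02,0.02) -- (0.08,0.02);
\fill (0.02,0.02) circle (0.005);
\fill (0.04,0.02) circle (0.005);
\fill (0.08,0.02) circle (0.005);
\fill (0,0) circle (0.005) node[below left] {$P_0$};
\fill (-0.2,0.5) circle (0.005) node[left] {$R_-$};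
\fill (0.2,0.5) circle (0.005) node[right] {$R_+$};
\node at (0.042,0.056) {\small $A_0$};
\node[right] at (0.088,0.022) {\small $A_n$};
\node at (0.38,0.28) {$G$};
\end{tikzpicture}
\caption{The lower part of the disc $G$ and the boundary point $P_0$ at which the scale $s$ vanishes. Along the dashed segments the phase $\Theta$ drops by at most $\frac1{100}$, so $\Theta(A_n)-\Theta(A_0)\le\Theta(R_+)-\Theta(R_-)+\frac2{100}$. Along the horizontal segment at height $\eta$ above $P_0$ it gains at least $\frac12$ between consecutive points $A_i=P_0+(2^i\eta,\eta)$, and the number of these points tends to infinity as $\eta\to0$.}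
\label{fig:disc}
\end{figure}

\begin{remark}
The hypothesis $|\nu_2|\ge|\nu_1|$ cannot be removed. For $P_0=0$ and $\nu=(-1,0)$ the disc lies in $\{x>0\}$, and $s=x/50$, $\Theta=50\lambda_0\log x$ satisfy \eqref{eq:theta}: with $u=(x'-x)/x$ we have $|u|\le\frac1{100}$, and the left side is $50\lambda_0|\log(1+u)-u|\le50\lambda_0u^2\le\frac1{100}$.
\end{remark}

\begin{proof}[End of the proof of Theorem \ref{thm:rigid}]
The set $\mathcal O$ is nonempty, open and bounded. Let $C\in\mathcal O$, let $d>0$ be the Euclidean distance from $C$ to the compact set $\partial\mathcal O$, and let $P_0=C+d\nu\in\partial\mathcal O$ with $|\nu|=1$. The open disc $G$ of center $C$ and radius $d$ is connected, contains $C$ and misses $\partial\mathcal O$, so $G\subset\mathcal O$. Since $P_0\notin\mathcal O$, we have $s(P_0)=0$ and hence $s(P)\le|P-P_0|_\infty$. By Lemma \ref{lem:sign}, $\sigma$ is a constant on $G$. If $|\nu_2|\ge|\nu_1|$, then $\Theta=\sigma\Theta_1$ satisfies \eqref{eq:theta} by the first half of \eqref{eq:phase}. If $|\nu_1|>|\nu_2|$, exchange the two coordinates; the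 sup-norm is unchanged, and $\Theta=\sigma\Theta_2$ satisfies \eqref{eq:theta} in the new coordinates by the second half of \eqref{eq:phase}. Both cases contradict Lemma \ref{lem:nophase}.
\end{proof}

The bound $|\xi|\le\frac14$ entered twice: to show $D=\mathbb R^2$ in case (W), and to show that $s_k$ vanishes outside $Y$. Some restriction on $\xi$ is needed, since for $\xi\in K$ the map $l_\xi$ itself has gradient in $K$.

\section{A quasi-convex counterexample}\label{sec:qc}

We prove Theorem \ref{thm:qc}. The functions $\tau_i$ are affine in the matrix and its minors $\Delta_1,\Delta_2,\Delta_3$, and the mean of such a function over a map with affine boundary values is its value at the boundary matrix. A convex barrier in the $\tau_i$ is therefore quasi-convex by Jensen's inequality. By Lemma \ref{lem:zero} one expects it to be finite near $K$ and near $0$, and nowhere else. We make it infinite near $0$. Jensen's inequality then still gives quasi-convexity at every $\xi$ away from $0$, and Theorem \ref{thm:rigid} gives it at the remaining $\xi$.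

\subsection{The integrand}

Write $\mathbb R^m=\mathbb C^3\times\mathbb R^{m-6}$. For $\xi\in\mathbb M$ let $\xi'=(z,\tau_1,\tau_2,w,v,v')\in\mathbb C^6$ be the block formed by the first six rows and the first two columns, and let
\[
T(\xi')=(\xi',\Delta_1,\Delta_2,\Delta_3)\in\mathbb C^9 .
\]
Each of $\tau_1,\dots,\tau_6$ is a linear function of $T(\xi')$. Let $\gamma(t)=\frac1{1-t}$ for $0\le t<1$ and $\gamma(t)=\infty$ for $t\ge1$; this function is convex, nondecreasing and continuous into $[0,\infty]$. Fix $\delta>0$ with $\delta\le\frac1{1000}$ and $150\delta\le\delta_0$, and put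
\[
\Phi(\xi')=\sum_{i=1}^6\gamma(|\tau_i|/\delta)+\gamma(|\xi'|/3),\qquad V'=\{\Phi<\infty\}=\{|\tau_i|<\delta\ (1\le i\le6),\ |\xi'|<3\}.
\]
The function $\Phi:\mathbb C^6\to[0,\infty]$ is continuous. It has the form $\Phi=\Gamma\circ T$, where $\Gamma:\mathbb C^9\to[0,\infty]$ is a sum of terms $\gamma(|\ell(\cdot)|)$ with $\ell$ linear, and so is convex and continuous into $[0,\infty]$.

\begin{lemma}\label{lem:split}
The set $V'$ is the disjoint union of the open sets $V=V'\cap\{|z|>\frac12\}$ and $V_0=V'\cap\{|z|<\frac12\}$. Moreover $K\subset V\subset U_{\delta_0}$, $0\in V_0\subset\{|\xi'|\le\frac14\}$, and $\Phi=9$ on $K$.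
\end{lemma}

\begin{proof}
This is a quantitative version of Lemma \ref{lem:zero}. Let $\xi'\in V'$; all its entries have modulus less than $3$. From
\[
v-zw=\tau_4-\tau_1\tau_2,\qquad z-v\bar w=\tau_5-v'\bar\tau_2,\qquad w-\bar zv=\tau_6-\bar z\tau_3-\bar\tau_1v
\]
we get $|v-zw|\le2\delta$, $|z-v\bar w|\le4\delta$ and $|w-\bar zv|\le7\delta$. The identities
\[
z-z|w|^2=(z-v\bar w)+(v-zw)\bar w,\qquad w-w|z|^2=(w-\bar zv)+\bar z(v-zw)
\]
then give $|z|\,\big|1-|w|^2\big|\le10\delta$ and $|w|\,\big|1-|z|^2\big|\le13\delta$.

Let $|z|<\frac12$. Then $1-|z|^2>\frac34$, so $|w|\le18\delta\le0.018$. Then $1-|w|^2>\frac{10}{11}$, so $|z|\le11\delta$. Further $|v|\le2\delta+198\delta^2\le3\delta$ and $|v'|\le4\delta$. Adding the six entries, $|\xi'|\le(11+1+1+18+3+4)\delta=38\delta\le\frac14$.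

Let $|z|\ge\frac12$. Then $|1-|w|^2|\le20\delta$, so $|w|\ge\frac12$ and $|1-|z|^2|\le26\delta$. Put $a=z/|z|$ and $b=w/|w|$. Since $|1-t|\le|1-t^2|$ for $t\ge0$, we have $|z-a|\le26\delta$ and $|w-b|\le20\delta$. Also $|zw-ab|=\big||z||w|-1\big|\le46\delta+520\delta^2\le47\delta$, so $|v-ab|\le49\delta$ and $|v'-ab|\le50\delta$. Adding, $\operatorname{dist}(\xi',K)\le(26+1+1+20+49+50)\delta<150\delta\le\delta_0$, and $|z|\ge1-26\delta>\frac12$.

On $K\cup\{0\}$ all $\tau_i$ vanish and $|\xi'|\le2$, so $K\subset V$ and $0\in V_0$; on $K$, $\Phi=6\gamma(0)+\gamma(\frac23)=9$.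
\end{proof}

Define
\[
L(\xi)=|\xi|^p+\Phi(\xi')\quad\text{if }\xi'\in V,\qquad L(\xi)=\infty\quad\text{otherwise.}
\]
Then $L\ge|\cdot|^p$, and $L(\eta)\ge\Phi(\eta')$ for all $\eta$. The function $L$ is continuous on the open set $\{\xi'\in V\}$ and identically $\infty$ on the open set $\{\xi'\in V_0\}$. If $\xi'\notin V'$ and $\eta\to\xi$, then $L(\eta)\ge\Phi(\eta')\to\Phi(\xi')=\infty=L(\xi)$. So $L$ is continuous.

\subsection{Quasi-convexity}

Let $\Omega\subset\mathbb R^N$ be nonempty, bounded and open with $|\partial\Omega|=0$, let $\xi\in\mathbb M$ and $\phi=l_\xi+\chi$ with $\chi\in W_0^{1,p}(\Omega;\mathbb R^m)$. We may assume $\int_\Omega L(\nabla\phi)<\infty$, so $(\nabla\phi)'\in V$ a.e.\ in $\Omega$. Extend $\chi$ by zero to $\mathbb R^N$ and let $\chi_1,\chi_2,\chi_3$ be the complex functions formed by its first six components.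

\emph{The mean of $T$.} We claim $\int_\Omega T((\nabla\phi)')=|\Omega|\,T(\xi')$. Expanding the products in $\Delta_1,\Delta_2,\Delta_3$, each component of $T(\xi'+(\nabla\chi)')-T(\xi')$ is a linear combination, with constant coefficients, of derivatives $\partial_jA$ ($j=1,2$) and of expressions $\partial_1A\,\partial_2B-\partial_2A\,\partial_1B$, where $A,B$ are among the $\chi_i$ and $\bar\chi_i$. These functions vanish a.e.\ outside $\Omega$, so it suffices to show that their integrals over $\mathbb R^N$ vanish. For $A,B\in C_c^\infty(\mathbb R^N)$ this follows by integrating by parts. In general, mollify: the derivatives $\partial_1\chi_i,\partial_2\chi_i$ are bounded by $3+|\xi'|$ and have compact support, so their mollifications converge in $L^2(\mathbb R^N)$ with supports in a fixed ball, and the integrals converge.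

\emph{Jensen's inequality.} Since also $\int_\Omega\nabla\phi=|\Omega|\,\xi$, Jensen's inequality for $|\cdot|^p$ and for $\Gamma$ gives
\[
\int_\Omega L(\nabla\phi)=\int_\Omega|\nabla\phi|^p+\int_\Omega\Gamma\big(T((\nabla\phi)')\big)\ge|\Omega|\big(|\xi|^p+\Phi(\xi')\big).
\]
If $\xi'\in V$ or $\xi'\notin V'$, the right side equals $|\Omega|L(\xi)$, as required.

\emph{The case $\xi'\in V_0$ does not occur.} Suppose $\xi'\in V_0$. Let $\tilde\chi\in W_0^{1,p}(Y;\mathbb R^m)$ be given by Lemma \ref{lem:fill}. Taking for $f$ the indicator function of $\{\eta\in\mathbb M:\xi'+\eta'\notin V\}$, we see that $\xi'+(\nabla\tilde\chi)'\in V$ a.e.\ in $Y$. Write $Y=Y_2\times Y''$ with $Y_2=\,]-\frac12,\frac12[^2$ and $x''=(x_3,\dots,x_N)\in Y''$; for $N=2$ there is no variable $x''$ and the next step is void. Let $\chi^j\in C_c^\infty(Y;\mathbb R^m)$ converge to $\tilde\chi$ in $W^{1,p}$. By Fubini's theorem, along a subsequence and for a.e.\ $x''$, the slices of $\chi^j$, $\partial_1\chi^j$, $\partial_2\chi^j$ at $x''$ converge in $L^p(Y_2)$ to the slices of $\tilde\chi$, $\partial_1\tilde\chi$,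 $\partial_2\tilde\chi$. Since $\chi^j(\cdot,x'')\in C_c^\infty(Y_2)$, the slice $\tilde\chi(\cdot,x'')$ lies in $W_0^{1,p}(Y_2)$ and its derivatives are the slices of $\partial_1\tilde\chi,\partial_2\tilde\chi$. Choose such an $x''$ for which also $\xi'+(\nabla\tilde\chi)'(\cdot,x'')\in V$ a.e.\ in $Y_2$, and let $\varphi$ be the sum of $l_{\xi'}$ and the first six components of $\tilde\chi(\cdot,x'')$. Then $\varphi\in l_{\xi'}+W_0^{1,1}(Y_2;\mathbb C^3)$, $\nabla\varphi\in V\subset U_{\delta_0}$ a.e., and $|\xi'|\le\frac14$ by Lemma \ref{lem:split}. This contradicts Theorem \ref{thm:rigid}.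

Hence $L$ is $W^{1,p}$-quasi-convex, on every domain $\Omega$ as above.

\subsection{Failure of (M) and of lower semicontinuity}

Let $u_n$ be the maps \eqref{eq:un} in the variables $(x_1,x_2)$, completed by $m-6$ zero components. Then $u_n\to0$ uniformly on $\mathbb R^N$, $(\nabla u_n)'\in K$ and $|\nabla u_n|=2$, so $L(\nabla u_n)=2^p+9$ everywhere. On the other hand $L(0)=\infty$, because $0\in V_0$. Thus $E(u_n)=(2^p+9)|\Omega|$ while $E(0)=\infty$, and $E$ is not lower semicontinuous in $L^p(\Omega;\mathbb R^m)$. On $Y$ we have $I(u_n)=2^p+9$, and quasi-convexity gives $I(\phi)\ge L(0)=\infty$ for every $\phi\in W_0^{1,p}(Y;\mathbb R^m)$. So (M) fails at $\xi=0$. This proves Theorem \ref{thm:qc}. \qed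

\begin{thebibliography}{9}

\bibitem{NRT}
\emph{New relaxation theorems with applications to strong materials},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 6FC3BA18EB8416F5\allowbreak 845D23B31F81FADB/\allowbreak S0308210518000082a.pdf/\allowbreak new-relaxation-\allowbreak theorems-with-\allowbreak applications-to-\allowbreak strong-materials.pdf}

\end{thebibliography}
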